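# Symbols and cup products: two tensor powers of the multiplicative group

## 1. The comparison map from Mackey symbols to Galois hypercohomology

Take the multiplicative group and form its $n$-th tensor power. There are two natural places to do this over a field $F$. One can tensor in the category of Mackey functors, and get a group of symbols with transfers. Or one can take the derived tensor power of the Galois module $\bar F^*$, and then take Galois hypercohomology. Cup product maps the first group to the second. The answer that one would first guess is that the two groups agree: both are made from the same object, both have transfers, and both satisfy a projection formula. The question whether this holds for every perfect field is posed as a conjecture in the document "Mathematisches Forschungsinstitut Oberwolfach", http://oda.mfo.de/bitstream/handle/mfo/761/full-text.pdf?isAllowed=y&sequence=1. Let us make it precise, and test it.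

Throughout, $F$ is a perfect field, $p=\mathrm{char}\,F$, $G=\mathrm{Gal}(\bar F/F)$, and "extension" means finite extension inside $\bar F$. We write $\mu\subset\bar F^*$ for the group of roots of unity; all of them have order prime to $p$ if $p>0$. We put $V=\bar F^*/\mu$. Since $\bar F^*$ is divisible with torsion subgroup $\mu$, the quotient $V$ is a $\mathbb Q$-vector space.

**Definition (Mackey functor).** A Mackey functor $M$ on the finite extensions of $F$ gives an abelian group $M(E)$ for each $E$, and for each $F$-embedding $\sigma:E\to E'$ a restriction $\sigma_*:M(E)\to M(E')$ and a corestriction $\sigma^*:M(E')\to M(E)$. Both are functorial, and if $E_1,E_2$ are extensions of $E$ with $E_1\otimes_EE_2=\prod_iL_i$ (a product of fields), then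
$$\mathrm{Res}_{E_2/E}\circ\mathrm{Cor}_{E_1/E}=\sum_i\mathrm{Cor}_{L_i/E_2}\circ\mathrm{Res}_{L_i/E_1}.\tag{1.1}$$
In particular, if $\sigma$ is an isomorphism, then $\sigma^*=(\sigma_*)^{-1}$.

The basic example is $\mathbb G_m:E\mapsto E^*$, with inclusions as restrictions and norms as corestrictions. Formula (1.1) then says that a norm can be computed as a product over the factors of $E_1\otimes_EE_2$. Another example is $E\mapsto H^i(E,C)$ for a bounded complex $C$ of discrete $G$-modules.

**Definition (Mackey tensor product).** For Mackey functors $M_1,\dots,M_n$, the group $(M_1\otimes\dots\otimes M_n)(F)$ is the quotient of $\bigoplus_EM_1(E)\otimes\dots\otimes M_n(E)$ by the projection formula. If $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ denotes the class of $x_1\otimes\dots\otimes x_n$ in the $E$-summand, the relations are, for every $F$-embedding $\sigma:E\to E'$, $x_j\in M_j(E)$ ($j\ne i$), $y\in M_i(E')$: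
$$\mathrm{Cor}_{E'/F}(\sigma_*x_1\otimes\dots\otimes y\otimes\dots\otimes\sigma_*x_n)=\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes\sigma^*y\otimes\dots\otimes x_n).\tag{P}$$

The tensor product is again a Mackey functor; its restriction maps are given by
$$\mathrm{Res}_{E/F}\mathrm{Cor}_{E'/F}(x_1\otimes\dots\otimes x_n)=\sum_i\mathrm{Cor}_{L_i/E}(x_1|_{L_i}\otimes\dots\otimes x_n|_{L_i}),\qquad E'\otimes_FE=\textstyle\prod_iL_i .\tag{1.2}$$
If some $M_i$ satisfies $\mathrm{Cor}\circ\mathrm{Res}=$ degree, so does the tensor product. Indeed, by (1.2),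
$$\mathrm{Cor}_{E/F}\mathrm{Res}_{E/F}\mathrm{Cor}_{E'/F}(x)=\sum_i\mathrm{Cor}_{L_i/F}(x|_{L_i}),$$
and by (P) in the $i$-th slot $\mathrm{Cor}_{L_i/E'}(x|_{L_i})=[L_i:E']\,x$; the degrees $[L_i:E']$ add up to $[E:F]$.

Put $A_n=\hat K_n=\mathbb G_m^{\otimes n}$. For instance, (P) gives $\mathrm{Cor}_{E/F}(x\otimes y)=x\otimes N_{E/F}(y)$ when $x\in F^*$, $y\in E^*$, and for an automorphism $\sigma$ of $E/F$ it gives $\mathrm{Cor}_{E/F}(\sigma x\otimes\sigma y)=\mathrm{Cor}_{E/F}(x\otimes y)$. There is a natural surjection $\hat K_n(F)\to K_n^M(F)$ onto Milnor $K$-theory, but the Steinberg relation is not imposed in $\hat K_n$.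

Now the cohomological side. Let $N_n=(\bar F^*)^{\otimes^{\mathbb L}n}$, the derived tensor power over $\mathbb Z$ with $\bar F^*$ in degree $0$. Abelian groups have Tor-dimension $1$, so $N_n$ lives in degrees $[-(n-1),0]$, and by right exactness $H^0(N_n)=(\bar F^*)^{\otimes n}$. With $\mathbb Z(1)=\mathbb G_m[-1]$ and $\hat{\mathbb Z}(n)=\mathbb Z(1)^{\otimes^{\mathbb L}n}$ we have $\hat{\mathbb Z}(n)=N_n[-n]$. Put
$$B_n(F)=\hat K_n'(F)=\mathbb H^n(F,\hat{\mathbb Z}(n))=H^0(F,N_n).$$

The map $\alpha:A_n(F)\to B_n(F)$ sends $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ to $\mathrm{Cor}_{E/F}(x_1\cup\dots\cup x_n)$, where $x_i\in E^*=H^0(E,\bar F^*)$. (Passing between degree $1$ and degree $0$ costs a sign that depends only on $n$; it changes neither kernel nor image, and we ignore it.) It respects (P) by the projection formula $\mathrm{Cor}(\mathrm{Res}\,u\cup v)=u\cup\mathrm{Cor}\,v$, and it is a morphism of Mackey functors.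

The conjecture says: *for every perfect $F$ and every $n\ge1$, $\alpha$ is an isomorphism.* Here are three tests by hand.

**Test $n=1$.** By (P), $\mathrm{Cor}_{E/F}(x)=N_{E/F}(x)$, so $A_1(F)=F^*$. Also $B_1(F)=H^0(F,\bar F^*)=F^*$, and $\alpha$ is the identity.

**Test $F=\bar F$.** The only extension is $F$, so $A_n(F)=(F^*)^{\otimes n}$. And $B_n(F)=H^0(N_n)=(F^*)^{\otimes n}$. Again $\alpha$ is the identity.

**Test $F=\mathbb F_q$, $n=2$.** Let $M=q^2-1$. For $x,y\in E^*$ and $\varphi$ the $q$-Frobenius of $E$ over $F$,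
$$\mathrm{Cor}_{E/F}(x\otimes y)=\mathrm{Cor}_{E/F}(\varphi x\otimes\varphi y)=\mathrm{Cor}_{E/F}(x^q\otimes y^q)=q^2\,\mathrm{Cor}_{E/F}(x\otimes y),$$
so $M$ kills $A_2(F)$. On the other hand, choose $E'/E$ with $y=y'^M$ for some $y'\in E'$; norms of finite fields are surjective, so $x=N_{E'/E}(x')$, and
$$\mathrm{Cor}_{E/F}(x\otimes y)=\mathrm{Cor}_{E'/F}(x'\otimes y)=M\,\mathrm{Cor}_{E'/F}(x'\otimes y')=0.$$
So $A_2(\mathbb F_q)=0$. On the other side $\bar F^*=\mu=\bigoplus_{\ell\ne p}\mathbb Q_\ell/\mathbb Z_\ell$ as a group, so $\mu\otimes\mu=0$ and $N_2=\mathrm{Tor}(\mu,\mu)[1]$. Hence $B_2(F)=H^1(F,\mathrm{Tor}(\mu,\mu))$, the cokernel of Frobenius minus $1$. Frobenius acts by $q^2$, and $\mathrm{Tor}(\mu,\mu)$ is divisible, so $B_2(F)=0$. The two sides agree.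

So the guess survives the first tests. It is nevertheless false. Here is what we shall prove.

**Theorem 1.** Let $k$ be an algebraically closed field of characteristic $0$, $r\ge2$, $F=k((t_1))\cdots((t_r))$, $\ell$ an odd prime, $a=t_1^{1/\ell}$, $b=t_2^{1/\ell}$, and
$$\kappa=\mathrm{Cor}_{F(ab)/F}(ab\otimes ab)+\mathrm{Cor}_{F(ab^{-1})/F}(ab^{-1}\otimes ab^{-1})-2\,\mathrm{Cor}_{F(a)/F}(a\otimes a)-2\,\mathrm{Cor}_{F(b)/F}(b\otimes b)\in\hat K_2(F).$$
There is $y\in\hat K_2(F)$, a sum of symbols $\zeta\otimes x$ ($\zeta$ a root of unity, $x\in F^*$), with $0\ne\kappa-y\in\ker\alpha$. In particular the conjecture fails for $n=2$ and $F=\mathbb C((s))((t))$, where $\alpha$ is not injective. (The proof uses only Hilbert 90 and Kummer theory.)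

**Theorem 2.** For every perfect $F$ and $n\ge1$: $\alpha$ is surjective, $\ker\alpha$ is a divisible torsion group (without $p$-torsion if $\mathrm{char}\,F=p>0$), and $H^{n+1}(F,\hat{\mathbb Z}(n))=0$.

**Theorem 3.** If $F$ is perfect and contains the group $\mu$ of all roots of unity of $\bar F$, then for $n\ge2$, $\ker\alpha$ is isomorphic to the torsion subgroup of $(\mathbb G_m/\mu)^{\otimes n}(F)$ (Mackey tensor power).

**Theorem 4.** Let $F=k((t_1))\cdots((t_r))$ be as in Theorem 1, with $r\ge1$ now allowed. (a) $\alpha$ is an isomorphism for $n=1$ and for all $n\ge r+1$. (b) If $r\ge2$ and $n=2$, then $\ker\alpha\cong(\mathbb Q/\mathbb Z)^{(\mathbb N)}$. In particular, for $\mathbb C((s))((t))$, $\alpha$ is an isomorphism if and only if $n\ne2$.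

The case $3\le n\le r$ for these fields is not decided here.

We begin with the natural attempt to prove the conjecture. It yields Theorem 2, and it shows exactly what it cannot reach. A listener who only wants the counterexample can go from here to Section 3: Sections 3–6 do not use Section 2.

## 2. Comparison over $\bar F$ and modulo $\ell$: the proof of Theorem 2

The sensible plan is this: compare $A_n$ and $B_n$ rationally, compare them modulo each prime, and combine. Write $K_n=\ker\alpha$ and $C_n=\mathrm{coker}\,\alpha$. These are Mackey functors with $\mathrm{Cor}\circ\mathrm{Res}=$ degree, because $A_n$ and $B_n$ are.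

**Step 1: $K_n(F)$ and $C_n(F)$ are torsion.** The purpose is the rational comparison. We claim that $\varinjlim_EA_n(E)=(\bar F^*)^{\otimes n}$, the limit being over the finite extensions $E\subset\bar F$. There is a map $j:(\bar F^*)^{\otimes n}=\varinjlim E^{*\otimes n}\to\varinjlim A_n(E)$. In the other direction define
$$s:A_n(E)\to(\bar F^*)^{\otimes n},\qquad\mathrm{Cor}_{E'/E}(x_1\otimes\dots\otimes x_n)\mapsto\sum_{\sigma\in\mathrm{Hom}_E(E',\bar F)}\sigma x_1\otimes\dots\otimes\sigma x_n .$$
It respects (P): for $E'\to E''$, group the embeddings of $E''$ by their restriction to $E'$; the sum in one slot over one group is the product of the conjugates, that is, the conjugate of the norm. By (1.2) it is compatible with restriction. Clearly $s\circ j=\mathrm{id}$. And $j\circ s=\mathrm{id}$: if $E''$ is a normal closure of $E'$ over $E$, then $E'\otimes_EE''=\prod_\sigma E''$, so by (1.2) restriction to $E''$ turns $\mathrm{Cor}_{E'/E}(x_1\otimes\dots\otimes x_n)$ into $\sum_\sigma\sigma x_1\otimes\dots\otimes\sigma x_n$.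

Also $\varinjlim_EB_n(E)=H^0(N_n)=(\bar F^*)^{\otimes n}$, since Galois cohomology of bounded complexes commutes with such limits. In the limit $\alpha$ becomes the identity, because $x_1\cup\dots\cup x_n$ goes to $x_1\otimes\dots\otimes x_n$. So each element of $K_n(F)$ or $C_n(F)$ becomes zero in some $E$, and is killed by $[E:F]$.

**Step 2: the prime $p$.** This disposes of $p=\mathrm{char}\,F>0$. As $F$ is perfect, each $E^*$, and $\bar F^*$, is uniquely $p$-divisible. So multiplication by $p$ is an automorphism of $\mathbb G_m$ as a Mackey functor and as a Galois module, hence it is bijective on $A_n$, $B_n$, $K_n$, $C_n$ and $H^i(F,N_n)$. From now on $\ell\ne p$ is a prime. We write ${}_\ell X$ for the kernel of $\ell$ on $X$.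

**Step 3: the exact sequences modulo $\ell$.** We express $B_n$ modulo $\ell$ by ordinary Galois cohomology. Since $\bar F^*$ is $\ell$-divisible with $\ell$-torsion $\mu_\ell$, we have $\bar F^*\otimes^{\mathbb L}\mathbb Z/\ell=\mu_\ell[1]$, and therefore $N_n\otimes^{\mathbb L}\mathbb Z/\ell=\mu_\ell^{\otimes n}[n]$. The triangle $N_n\xrightarrow{\ell}N_n\to\mu_\ell^{\otimes n}[n]\to N_n[1]$ gives exact sequences
$$0\to B_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})\to{}_\ell H^1(F,N_n)\to0,\tag{2.1}$$
$$H^{n-1}(F,\mu_\ell^{\otimes n})\xrightarrow{\ \partial\ }{}_\ell B_n(F)\to0.\tag{2.2}$$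
The composite $h:A_n(F)/\ell\to B_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})$ sends $x_1\otimes\dots\otimes x_n$ to $\pm(x_1)\cup\dots\cup(x_n)$, where $(x)\in H^1(F,\mu_\ell)$ is the Kummer class, and it commutes with restriction and corestriction.

**Step 4: $A_n(F)/\ell\to B_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})$ are isomorphisms.** It suffices to show that $h$ is bijective: then $B_n/\ell\to H^n$, which is injective by (2.1), is also surjective, and both maps are isomorphisms. The input is the norm residue theorem (Voevodsky, *On motivic cohomology with $\mathbf Z/l$-coefficients*, Ann. of Math. 174 (2011); for $\ell=2$, Voevodsky, *Motivic cohomology with $\mathbf Z/2$-coefficients*, Publ. IHÉS 98 (2003)): $\{x_1,\dots,x_n\}\mapsto(x_1)\cup\dots\cup(x_n)$ is an isomorphism $K_n^M(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})$.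

*Surjectivity of $h$.* By the theorem, cup products of Kummer classes generate $H^n(F,\mu_\ell^{\otimes n})$.

*The Steinberg relation modulo $\ell$.* It does not hold by definition, but it holds modulo $\ell$. Let $a\in E^*$, $a\ne1$. As $\ell\ne p$, $X^\ell-a=\prod_if_i$ with distinct monic irreducible $f_i$ over $E$. Let $E_i=E[X]/(f_i)$, with $\tau_i$ the class of $X$. Then $1-a=\prod_if_i(1)=\prod_iN_{E_i/E}(1-\tau_i)$, where $1-\tau_i\ne0$ as $\tau_i^\ell=a\ne1$. By (P),
$$a\otimes(1-a)=\sum_i\mathrm{Cor}_{E_i/E}\big(\tau_i^\ell\otimes(1-\tau_i)\big)=\ell\sum_i\mathrm{Cor}_{E_i/E}\big(\tau_i\otimes(1-\tau_i)\big).$$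
The same computation works with further entries from $E^*$ in other slots. So there is a well-defined map
$$K_n^M(E)/\ell\to A_n(E)/\ell,\qquad\{x_1,\dots,x_n\}\mapsto x_1\otimes\dots\otimes x_n.\tag{2.3}$$

*Reduction to a pro-$\ell$ group.* Let $F'$ be the fixed field of a pro-$\ell$ Sylow subgroup of $G$; finite extensions $E$ of $F$ inside $F'$ have degree prime to $\ell$. We have $A_n(F')=\varinjlim_{E\subset F'}A_n(E)$: a finite extension $F'(a)$ of $F'$ is $E(a)\otimes_EF'$ as soon as $E$ contains the coefficients of the minimal polynomial of $a$ over $F'$, and each symbol or relation (P) over $F'$ involves finitely many fields and elements, hence comes from some $E$. Galois cohomology has the same property. If $[E:F]$ is prime to $\ell$, then $A_n(F)/\ell\to A_n(E)/\ell$ is injective by $\mathrm{Cor}\circ\mathrm{Res}=[E:F]$. So $\ker h$ over $F$ injects into $\ker h$ over $F'$, and we may assume that $G$ is pro-$\ell$.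

*If $G$ is pro-$\ell$, then (2.3) for $E=F$ is surjective.* In a finite $\ell$-group every subgroup is reached by a chain of subgroups, each of index $\ell$ in the preceding one. So every extension $E/F$ is a tower of extensions of degree $\ell$, of fields with pro-$\ell$ Galois group. Going down the tower, it suffices to show: if $[E:F]=\ell$, then $\mathrm{Cor}_{E/F}$ of a symbol is a sum of symbols modulo $\ell A_n(F)$.

Write $E=F(a)$. Each element of $E^*$ is $g(a)$ with $g\in F[X]$, $\deg g<\ell$. Irreducible polynomials over $F$ have $\ell$-power degree, so $g$ is a constant times a product of factors $X-b$, $b\in F$. Hence $K_n^M(E)$ is generated by symbols whose entries lie in $F^*$ or are of the form $a-b$. Two entries of the second kind can be reduced to one. First, $\{a-b,a-b\}=\{a-b,-1\}$. Second, for $b\ne b'$ put $c=b'-b$ and $u=\frac{a-b}{c}$, so that $1-u=-\frac{a-b'}{c}$, and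
$$0=\{u,1-u\}=\{a-b,a-b'\}+\{a-b,-c^{-1}\}-\{c,a-b'\}-\{c,-c^{-1}\}.$$
So $\{a-b,a-b'\}$ is a sum of symbols with at most one entry outside $F$. Using anticommutativity to bring entries together and then to the front, we see (Bass–Tate) that $K_n^M(E)$ is generated by $\{x,y_2,\dots,y_n\}$ with $x\in E^*$, $y_i\in F^*$. By (2.3), modulo $\ell$ every symbol in $A_n(E)$ is a sum of $x\otimes y_2\otimes\dots\otimes y_n$ of this kind, and by (P)
$$\mathrm{Cor}_{E/F}(x\otimes y_2\otimes\dots\otimes y_n)=N_{E/F}(x)\otimes y_2\otimes\dots\otimes y_n.$$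

*Injectivity of $h$.* In the pro-$\ell$ case, $K_n^M(F)/\ell\to A_n(F)/\ell\xrightarrow{h}H^n(F,\mu_\ell^{\otimes n})$ is $\pm$ the norm residue isomorphism and its first map is onto; so $h$ is injective. This ends Step 4.

**Step 5: $H^{n+1}(F,\hat{\mathbb Z}(n))=H^1(F,N_n)=0$.** By Step 4 and (2.1), $H^1(F,N_n)$ has no $\ell$-torsion for $\ell\ne p$; by Step 2 it has no $p$-torsion. It is torsion, since $N_n\otimes\mathbb Q=V^{\otimes n}$ and $H^1(F,N_n)\otimes\mathbb Q=H^1(F,V^{\otimes n})=0$: positive-degree Galois cohomology of a $\mathbb Q$-vector space vanishes. So it is zero.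

**Step 6: if $\mu_\ell\subset F$, every element of ${}_\ell B_n(F)$ is $\alpha(z)$ with $\ell z=0$.** This identifies the torsion on the cohomological side. As $\mu_\ell\subset F$, $H^{n-1}(F,\mu_\ell^{\otimes n})=\mu_\ell\otimes H^{n-1}(F,\mu_\ell^{\otimes(n-1)})$, and by the norm residue theorem in degree $n-1$ it is generated by the classes $\zeta\cup(x_2)\cup\dots\cup(x_n)$ with $\zeta\in\mu_\ell$, $x_i\in F^*$. The triangle of Step 3 for $N_n$ is the one for $N_1$ tensored with $N_{n-1}$, so $\partial$ is linear under cup product with classes in $B_{n-1}(F)$, such as $x_2\cup\dots\cup x_n$, whose reduction modulo $\ell$ is $\pm(x_2)\cup\dots\cup(x_n)$. For $n=1$, $\partial$ sends $\zeta\in H^0(F,\mu_\ell)$ to $\pm\zeta\in F^*$. Hence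
$$\partial(\zeta\cup(x_2)\cup\dots\cup(x_n))=\pm\alpha(\zeta\otimes x_2\otimes\dots\otimes x_n),$$
and $\ell(\zeta\otimes x_2\otimes\dots\otimes x_n)=0$. By (2.2) such classes generate ${}_\ell B_n(F)$.

**Step 7: $\alpha$ is surjective.** Let $c\in C_n(F)$ with $\ell c=0$. As $[F(\mu_\ell):F]$ is prime to $\ell$, $c$ is zero if its restriction to $F(\mu_\ell)$ is; so assume $\mu_\ell\subset F$. Lift $c$ to $b\in B_n(F)$; then $\ell b=\alpha(a)$ for some $a\in A_n(F)$. Now $a$ dies in $B_n/\ell$, so by Step 4 $a=\ell a'$. Then $b-\alpha(a')\in{}_\ell B_n(F)\subset\mathrm{im}\,\alpha$ by Step 6, and $c=0$. So $C_n(F)$ is torsion (Step 1) with no $\ell$-torsion for $\ell\ne p$ and, by Step 2, no $p$-torsion. Hence $C_n(F)=0$.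

**Step 8: $\ker\alpha$ is divisible.** By $\mathrm{Cor}\circ\mathrm{Res}$, $K_n(F)/\ell$ injects into $K_n(F(\mu_\ell))/\ell$; so assume $\mu_\ell\subset F$. Let $x\in K_n(F)$. By Step 4, $x=\ell y$ with $y\in A_n(F)$. Then $\alpha(y)\in{}_\ell B_n(F)$, so $\alpha(y)=\alpha(z)$ with $\ell z=0$ by Step 6. Hence $y-z\in K_n(F)$ and $\ell(y-z)=x$. Divisibility by $p$, and absence of $p$-torsion, is Step 2. This proves Theorem 2. $\blacksquare$

Here the attempt stops. The kernel $K_n$ is torsion and $K_n/\ell=0$ for all $\ell$; the nonzero group $\mathbb Q/\mathbb Z$ has both properties. What is missing is control of the torsion of $A_n$. As $K_n$ is divisible and $\alpha$ is onto, the snake lemma gives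
$$0\to{}_\ell K_n(F)\to{}_\ell A_n(F)\to{}_\ell B_n(F)\to0 .$$
When $\mu_\ell\subset F$, Step 6 says that the right-hand group comes from symbols $\zeta\otimes x_2\otimes\dots\otimes x_n$. Nothing says that the torsion of $A_n(F)$ is generated by such symbols. So we should look for torsion in $\hat K_2(F)$ that has nothing to do with roots of unity.

## 3. Torsion with roots of unity in the coefficients

Composing $N_n\to H^0(N_n)=(\bar F^*)^{\otimes n}\to V^{\otimes n}$ gives a map $\pi:B_n(F)\to(V^{\otimes n})^G$. Corestriction on $H^0$ of a module is the sum over conjugates, so, with a bar for classes in $V$,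
$$\pi\alpha\big(\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)\big)=\sum_{\sigma\in\mathrm{Hom}_F(E,\bar F)}\overline{\sigma x_1}\otimes\dots\otimes\overline{\sigma x_n}.\tag{3.1}$$
This is something one can compute. The next lemma says what it misses.

**Lemma 5.** Suppose $\mu\subset F$, $n\ge2$ and $H^1(F,N_{n-1})=0$ (for $n=2$ this is Hilbert 90). Then cup product gives an exact sequence
$$0\to\mu\otimes B_{n-1}(F)\to B_n(F)\xrightarrow{\ \pi\ }(V^{\otimes n})^G.$$

*Proof.* Apply $-\otimes^{\mathbb L}N_{n-1}$ to $0\to\mu\to\bar F^*\to V\to0$. As $V$ is a $\mathbb Q$-vector space, $V\otimes^{\mathbb L}N_{n-1}=V\otimes(N_{n-1}\otimes\mathbb Q)=V^{\otimes n}$, in degree $0$. So there is a triangle $\mu\otimes^{\mathbb L}N_{n-1}\to N_n\to V^{\otimes n}\to$. Since $H^{-1}(F,V^{\otimes n})=0$, the long exact sequence gives $\ker\pi=H^0(F,\mu\otimes^{\mathbb L}N_{n-1})$.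

To compute this group, choose a free resolution $0\to R_1\to R_0\to\mu\to0$ of abelian groups, with trivial Galois action; here we use $\mu\subset F$. Galois cohomology commutes with direct sums, so $H^i(F,R_j\otimes N_{n-1})=R_j\otimes H^i(F,N_{n-1})$, and
$$R_1\otimes B_{n-1}(F)\to R_0\otimes B_{n-1}(F)\to H^0(F,\mu\otimes^{\mathbb L}N_{n-1})\to R_1\otimes H^1(F,N_{n-1})=0$$
is exact. The cokernel of the first map is $\mu\otimes B_{n-1}(F)$. The identification $R_0\otimes B_{n-1}(F)=H^0(F,R_0\otimes N_{n-1})$ is cup product, which is natural in the coefficients, so the resulting map $\mu\otimes B_{n-1}(F)\to B_n(F)$ is $\zeta\otimes b\mapsto\zeta\cup b$. $\square$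

For $n=2$ this gives a recipe for elements of $\ker\alpha$. Suppose $\mu\subset F$ and $x\in\hat K_2(F)$ has $\pi\alpha(x)=0$; this holds for instance if $x$ is torsion, as $V\otimes V$ is torsion-free. Then $\alpha(x)=\alpha(y)$ with $y$ a sum of symbols $\zeta\otimes z$, and $x-y\in\ker\alpha$. To see that $x-y\ne0$, it is enough to have a homomorphism on $\hat K_2(F)$ that kills all $\zeta\otimes z$ and does not kill $x$. So we want torsion in the tensor square of some quotient of $\mathbb G_m$ in which roots of unity are zero.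

## 4. Iterated Laurent series and lattices in $\mathbb Q^r$

Let $k$ be algebraically closed of characteristic $0$, $r\ge1$, $F=k((t_1))\cdots((t_r))$. Then $F$ is perfect and $\mu\subset k\subset F$. Put $F_N=k((t_1^{1/N}))\cdots((t_r^{1/N}))$, with compatible choices of roots. So $t^\lambda$ is defined for $\lambda\in\mathbb Q^r$, and $\lambda\mapsto t^\lambda$ is a homomorphism. This section shows that the extensions of $F$ are the lattices containing $\mathbb Z^r$.

**Step 1: $\bar F=\bigcup_NF_N$.** Each $F_N$ is finite over $F$, with basis the monomials $t^{a/N}$, $0\le a_i<N$. We show by induction on $r$ that every finite extension of $F$ lies in some $F_N$. Let $K=k((t_1))\cdots((t_{r-1}))$ (or $K=k$ if $r=1$), $t=t_r$, and let $E/K((t))$ be finite, with residue field $K'$. In characteristic $0$, Hensel's lemma lifts $K'$ into $E$ over $K$, so $E\supset K'((t))$, and this extension is totally ramified, say of degree $e$. For a uniformizer $s$ of $E$ we have $s^e=ct\cdot u$ with $c\in K'^*$ and $u$ a unit congruent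 to $1$; in residue characteristic $0$, $u$ is an $e$-th power of such a unit, so we may change $s$ to get $s^e=ct$. Hence $E=K'((t))((ct)^{1/e})\subset K'(c^{1/e})((t^{1/e}))$. By induction $K'(c^{1/e})$ lies in some $K_M=k((t_1^{1/M}))\cdots((t_{r-1}^{1/M}))$, and $E\subset F_N$ for any common multiple $N$ of $M$ and $e$.

**Step 2: the valuation.** Let $w:\bar F^*\to\mathbb Q^r$ be "exponent of the leading monomial": for $f\in F_N^*$ take the leading coefficient in $t_r^{1/N}$, then the leading coefficient of that in $t_{r-1}^{1/N}$, and so on. It is a homomorphism, $w(t^\lambda)=\lambda$ and $w(F_N^*)=N^{-1}\mathbb Z^r$. An element $\sigma\in G$ multiplies each $t_i^{1/N}$ by a root of unity $\zeta_i$. The coefficientwise substitution $t_i^{1/N}\mapsto\zeta_it_i^{1/N}$ is also an $F$-automorphism of $F_N=F(t_1^{1/N},\dots,t_r^{1/N})$, so it equals $\sigma|_{F_N}$. Hence $w\circ\sigma=w$, and if $ct^\lambda$ ($c\in k^*$) is the leading term of $f$, then $c\,\sigma(t^\lambda)$ is the leading term of $\sigma f$.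

**Step 3: the extensions.** If $t^a=f^N$ with $a\in\mathbb Z^r$, $f\in F^*$, then $a=Nw(f)\in N\mathbb Z^r$. So by Kummer theory $F_N/F$ is abelian with group $\mathrm{Hom}(N^{-1}\mathbb Z^r/\mathbb Z^r,\mu)$, where $\sigma$ corresponds to $\lambda\mapsto\sigma(t^\lambda)/t^\lambda$. Hence $G$ is abelian. By duality of finite abelian groups, the finite extensions of $F$ are exactly
$$E_\Lambda=F(t^\lambda:\lambda\in\Lambda),\qquad\mathbb Z^r\subset\Lambda\subset\mathbb Q^r\ \text{a lattice, } [\Lambda:\mathbb Z^r]<\infty,$$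
with $[E_{\Lambda'}:E_\Lambda]=[\Lambda':\Lambda]$ for $\Lambda\subset\Lambda'$, and $t^\lambda\in E_\Lambda$ only for $\lambda\in\Lambda$. For example, $F(ab)$ in Theorem 1 is $E_\Lambda$ with $\Lambda=\mathbb Z^r+\mathbb Z(e_1+e_2)/\ell$.

**Step 4: $w(E_\Lambda^*)=\Lambda$.** The inclusion $\supset$ is clear. If $f\in E_\Lambda^*$ has leading term $ct^\lambda$ and $\sigma$ fixes $E_\Lambda$, then comparing leading terms in $\sigma f=f$ gives $\sigma t^\lambda=t^\lambda$. So $t^\lambda\in E_\Lambda$ and $\lambda\in\Lambda$.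

**Definition (the functor $L$).** $L(E_\Lambda)=\Lambda$. Restrictions are the inclusions, corestriction $\Lambda'\to\Lambda$ is multiplication by $[\Lambda':\Lambda]$, and automorphisms act trivially.

This is a Mackey functor. For (1.1) take $\Lambda_1,\Lambda_2\supset\Lambda$: the tensor product of $E_{\Lambda_1}$ and $E_{\Lambda_2}$ over $E_\Lambda$ is a product of $[\Lambda_1\cap\Lambda_2:\Lambda]$ copies of $E_{\Lambda_1+\Lambda_2}$, and $[\Lambda_1\cap\Lambda_2:\Lambda]\,[\Lambda_1+\Lambda_2:\Lambda_2]=[\Lambda_1\cap\Lambda_2:\Lambda]\,[\Lambda_1:\Lambda_1\cap\Lambda_2]=[\Lambda_1:\Lambda]$. By Steps 2 and 4, $w:\mathbb G_m\to L$ is a surjective morphism of Mackey functors: the norm of $f$ is the product of $[\Lambda':\Lambda]$ conjugates, all with the same $w$. It kills $\mu$.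

Write $[x_1,\dots,x_n]_\Lambda$ for $\mathrm{Cor}_{E_\Lambda/F}(x_1\otimes\dots\otimes x_n)\in L^{\otimes n}(F)$. The group $L^{\otimes n}(F)$ is generated by these symbols, multilinear for each $\Lambda$, with the relations (P): for $\Lambda\subset\Lambda'$ of index $d$, $x_j\in\Lambda$, $y\in\Lambda'$,
$$[x_1,\dots,y,\dots,x_n]_{\Lambda'}=[x_1,\dots,dy,\dots,x_n]_\Lambda.\tag{4.1}$$
Fields have disappeared: this is a question about lattices.

**One variable.** Let $r=1$, $n=2$. The lattices are $N^{-1}\mathbb Z$. Put $q_N=[1/N,1/N]_{N^{-1}\mathbb Z}$. By (4.1) with index $M$,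
$$M\,q_{NM}=\big[\tfrac1N,\tfrac1{NM}\big]_{(NM)^{-1}\mathbb Z}=\big[\tfrac1N,\tfrac MN\cdot\tfrac1M\big]_{N^{-1}\mathbb Z}=q_N .$$
So every element of $(L\otimes L)(F)$ is $a\,q_N$ for some $a\in\mathbb Z$ and $N$. The map $[x,y]_{N^{-1}\mathbb Z}\mapsto Nxy\in\mathbb Q$ respects (4.1) and sends $aq_N$ to $a/N$. Hence $(L\otimes L)(F)\cong\mathbb Q$: no torsion.

**Two variables: the parallelogram.** Let $r\ge2$ and $\ell$ a prime, and for $v\in\{e_1,e_2,e_1+e_2,e_1-e_2\}$ put $\Lambda_v=\mathbb Z^r+\mathbb Zv/\ell$ and $q(v)=[v/\ell,v/\ell]_{\Lambda_v}$. The four lattices are contained in $\Lambda'=\mathbb Z^r+\mathbb Ze_1/\ell+\mathbb Ze_2/\ell$, each with index $\ell$. In $\Lambda'$ the symbol is bilinear, so the parallelogram identity holds: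
$$\sum_vc_v\big[\tfrac v\ell,\tfrac v\ell\big]_{\Lambda'}=0,\qquad c_v=1,1,-2,-2\ \text{ for }\ v=e_1+e_2,\ e_1-e_2,\ e_1,\ e_2 .$$
By (4.1), $[\frac v\ell,\frac v\ell]_{\Lambda'}=[\frac v\ell,\ell\cdot\frac v\ell]_{\Lambda_v}=\ell\,q(v)$. So $\ell\sum_vc_vq(v)=0$, but the common lattice does not see the $q(v)$ themselves, only $\ell\,q(v)$. This is a candidate for torsion, and $\sum_vc_vq(v)$ is the image of $\kappa$. It remains to show that it is not zero (for odd $\ell$).

## 5. Homomorphisms $\Phi$ on $(L\otimes L)(F)$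

We need a homomorphism that picks out $q(e_1)$ and ignores the other three. A symbol $[x,y]_\Lambda$ with weight $[\Lambda:\mathbb Z^r]\lambda(x)\lambda(y)$, for a linear form $\lambda$, is compatible with (4.1). To isolate one line, let us switch this on only for some $\Lambda$.

**A first attempt, and where it breaks.** Let $C_0=\langle e_1/\ell\rangle\subset(\mathbb Q/\mathbb Z)^r$, $\lambda=$ first coordinate, and try $[x,y]_\Lambda\mapsto[\Lambda:\mathbb Z^r]\lambda(x)\lambda(y)$ in $\mathbb Q/\mathbb Z_{(\ell)}$ if $C_0\subset\Lambda/\mathbb Z^r$, and $0$ otherwise. Take $v=e_1+e_2$, $\Lambda=\mathbb Z^r+\mathbb Zv/\ell^2$ and $\Lambda'=\Lambda+\mathbb Ze_1/\ell$, of index $\ell$ over $\Lambda$. The only subgroup of order $\ell$ of $\Lambda/\mathbb Z^r$ is $\langle v/\ell\rangle\ne C_0$. With $x=y=v/\ell^2$, relation (4.1) reads $[x,y]_{\Lambda'}=[x,\ell y]_\Lambda$. The proposed value on the right is $0$; on the left it is $\ell^3\cdot\ell^{-2}\cdot\ell^{-2}=1/\ell\ne0$. The lattice $\Lambda'$ contains $C_0$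 only because of its small non-cyclic part, while its large elements point in another direction. The remedy is to replace $\Gamma=\Lambda/\mathbb Z^r$ by a cyclic subgroup, obtained by multiplying away the non-cyclic part: in the example $\Gamma'=\langle v/\ell^2\rangle\oplus\langle e_1/\ell\rangle$, and $\ell\Gamma'=\langle v/\ell\rangle$ does not contain $C_0$.

**Proposition 6.** Let $\ell$ be a prime, $k_0\ge1$, $C_0\subset(\mathbb Q/\mathbb Z)^r$ cyclic of order $\ell^{k_0}$, and $\lambda:\mathbb Z^r\to\mathbb Z$ linear (extended to $\mathbb Q^r\to\mathbb Q$). For $\Lambda$ put $\Gamma=\Lambda/\mathbb Z^r$, let $\Gamma_\ell$ be its $\ell$-primary part, $c=|\Gamma_\ell|/\exp(\Gamma_\ell)$, $D(\Lambda)=c\,\Gamma_\ell$, and $\varepsilon(\Lambda)=1$ if $C_0\subset D(\Lambda)$, $\varepsilon(\Lambda)=0$ otherwise. Then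
$$\Phi([x,y]_\Lambda)=\varepsilon(\Lambda)\,\ell^{k_0-1}[\Lambda:\mathbb Z^r]\,\lambda(x)\lambda(y)\in\mathbb Q/\mathbb Z_{(\ell)}\qquad(x,y\in\Lambda)$$
defines a homomorphism $\Phi:(L\otimes L)(F)\to\mathbb Q/\mathbb Z_{(\ell)}$.

*Proof.*

**Step 1: reduction to prime index.** We isolate what must be checked. Bilinearity for fixed $\Lambda$ is clear. By the symmetry of the formula, (4.1) amounts to: for $\Lambda\subset\Lambda'$ of index $d$, $x\in\Lambda$, $y\in\Lambda'$,
$$\Phi([x,y]_{\Lambda'})=\Phi([x,dy]_\Lambda).\tag{5.1}$$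
If (5.1) holds for $\Lambda\subset\Lambda''$ and for $\Lambda''\subset\Lambda'$, with indices $d''$ and $d'$, then $\Phi([x,y]_{\Lambda'})=\Phi([x,d'y]_{\Lambda''})=\Phi([x,d''d'y]_\Lambda)$, so it holds for $\Lambda\subset\Lambda'$. Hence we may assume that $d$ is prime. The two sides of (5.1) are $\varepsilon(\Lambda')\theta$ and $\varepsilon(\Lambda)\theta$ with the same
$$\theta=\ell^{k_0-1}[\Lambda':\mathbb Z^r]\,\lambda(x)\lambda(y),$$
because $[\Lambda':\mathbb Z^r]=d[\Lambda:\mathbb Z^r]$. So it suffices to show: if $\varepsilon(\Lambda)\ne\varepsilon(\Lambda')$, then $v_\ell(\theta)\ge0$.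

**Step 2: the shape of $D(\Lambda)$.** If $d\ne\ell$, then $\Gamma_\ell=\Gamma'_\ell$ and $\varepsilon(\Lambda)=\varepsilon(\Lambda')$. So let $d=\ell$, and write $\exp\Gamma_\ell=\ell^a$, $|\Gamma_\ell|=\ell^{a+e}$. Then $\Gamma_\ell\cong\mathbb Z/\ell^a\oplus Q$ with $|Q|=\ell^e$, and $c=\ell^e$ kills $Q$. So $D=D(\Lambda)$ is cyclic of order $\ell^{\max(a-e,0)}$. The same description applies to $D'=D(\Lambda')$, with $|\Gamma'_\ell|=\ell^{a+e+1}$. As $\ell\Gamma'_\ell\subset\Gamma_\ell\subset\Gamma'_\ell$, $\exp\Gamma'_\ell$ is $\ell^a$ or $\ell^{a+1}$. Recall that the subgroups of a cyclic $\ell$-group are totally ordered.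

**Step 3: the exponent grows, $\exp\Gamma'_\ell=\ell^{a+1}$.** Then $c'=c$, so $D=c\Gamma_\ell\subset c\Gamma'_\ell=D'$; moreover $[D':D]\le\ell$ and $|D'|=\ell^{\max(a+1-e,0)}$. If the $\varepsilon$'s differ, then $C_0\subset D'$ and $C_0\not\subset D$, so $D\subsetneq C_0\subset D'$. Hence $D'=C_0$ and $a+1-e=k_0$. Since $\ell^a$ times $x$, and $\ell^{a+1}$ times $y$, have coordinates in $\mathbb Z_{(\ell)}$, we have $v_\ell(\lambda(x))\ge-a$ and $v_\ell(\lambda(y))\ge-(a+1)$. So
$$v_\ell(\theta)\ge(k_0-1)+(a+e+1)-a-(a+1)=k_0-1+e-a=0.$$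

**Step 4: the exponent stays, $\exp\Gamma'_\ell=\ell^a$.** Then $c'=\ell c$, so $D'=c\,\ell\Gamma'_\ell\subset c\Gamma_\ell=D$, and $[D:D']\le\ell$ by comparing orders. If the $\varepsilon$'s differ, then $D'\subsetneq C_0\subset D$, so $D=C_0$ and $a-e=k_0$. Now both $\lambda(x)$ and $\lambda(y)$ have valuation at least $-a$, and
$$v_\ell(\theta)\ge(k_0-1)+(a+e+1)-2a=k_0+e-a=0.\qquad\square$$

**Values on $q_j(v)$.** For $v\in\mathbb Z^r\setminus\ell\mathbb Z^r$ and $j\ge1$ put $\Lambda=\mathbb Z^r+\mathbb Zv/\ell^j$ and $q_j(v)=[v/\ell^j,v/\ell^j]_\Lambda$. Here $\Gamma=\langle v/\ell^j\rangle$ is cyclic of order $\ell^j$, so $c=1$ and $D(\Lambda)=\Gamma$. For $j=k_0$, $C_0\subset\Gamma$ means $C_0=\Gamma$, and $\ell^{k_0-1}\cdot\ell^{k_0}\cdot\ell^{-2k_0}=\ell^{-1}$. So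
$$\Phi(q_{k_0}(v))=\lambda(v)^2/\ell\ \text{ if }\langle v/\ell^{k_0}\rangle=C_0,\qquad\Phi(q_{k_0}(v))=0\ \text{ otherwise.}\tag{5.2}$$

## 6. The element $\kappa-y$: proof of Theorem 1

Let $\ell$ be odd, and for $v\in\{e_1,e_2,e_1+e_2,e_1-e_2\}$ put $x_v=t^{v/\ell}$. So $x_v=a,\,b,\,ab,\,ab^{-1}$. Then $F(x_v)=E_{\Lambda_v}$ with $\Lambda_v=\mathbb Z^r+\mathbb Zv/\ell$, of degree $\ell$ over $F$, and $\kappa=\sum_vc_v\,\mathrm{Cor}_{F(x_v)/F}(x_v\otimes x_v)$ with the $c_v$ of Section 4.

**Step 1: $\pi\alpha(\kappa)=0$.** This is the parallelogram identity in $V\otimes V$. Let $S,T\in V$ be the classes of $t_1,t_2$. The $\ell$ conjugates of $x_v$ differ by roots of unity, so all have class $\frac1\ell(v_1S+v_2T)$ in $V$. By (3.1), $\mathrm{Cor}(x_v\otimes x_v)$ has image $\ell\cdot\frac1{\ell^2}(v_1S+v_2T)^{\otimes2}$. Hence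
$$\pi\alpha(\kappa)=\tfrac1\ell\big[(S+T)^{\otimes2}+(S-T)^{\otimes2}-2S^{\otimes2}-2T^{\otimes2}\big]=0.$$

**Step 2: the correction $y$.** We move $\kappa$ into the kernel. By Lemma 5 with $n=2$, which only needs Hilbert 90, $\alpha(\kappa)$ is the cup-product image of an element of $\mu\otimes F^*$. So $\alpha(\kappa)=\alpha(y)$ with $y$ a sum of symbols $\zeta\otimes x$, $\zeta\in\mu$, $x\in F^*$, and $\kappa-y\in\ker\alpha$.

**Step 3: $\kappa-y\ne0$.** Apply
$$\hat K_2(F)\xrightarrow{\ w\otimes w\ }(L\otimes L)(F)\xrightarrow{\ \Phi\ }\mathbb Q/\mathbb Z_{(\ell)}$$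
with $k_0=1$, $C_0=\langle e_1/\ell\rangle$, $\lambda=$ first coordinate. Since $w(\zeta)=0$, $y\mapsto0$. The image of $\kappa$ in $(L\otimes L)(F)$ is $\sum_vc_vq_1(v)$. None of $e_2$, $e_1+e_2$, $e_1-e_2$ is proportional to $e_1$ modulo $\ell$, so by (5.2) only $v=e_1$ contributes, and $\kappa\mapsto-2/\ell$. As $\ell$ is odd, this is not $0$ in $\mathbb Q/\mathbb Z_{(\ell)}$.

So $\alpha:\hat K_2(F)\to\hat K_2'(F)$ is not injective. With $k=\mathbb C$ and $r=2$ the conjecture fails for $\mathbb C((s))((t))$ and $n=2$. $\blacksquare$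

## 7. The kernel of $\alpha$ as torsion of $(\mathbb G_m/\mu)^{\otimes n}$: proof of Theorem 3

Now $F$ is any perfect field with $\mu\subset F$, and $n\ge2$. Put $\bar{\mathbb G}=\mathbb G_m/\mu$, that is, $E\mapsto E^*/\mu$. The aim is to compare $A_n\to\bar{\mathbb G}^{\otimes n}$ with $\pi:B_n\to V^{\otimes n}$; for that we must know the kernel of the first map.

**Lemma 7.** In $\hat K_2(F)$: $\zeta\otimes\zeta'=0$ for $\zeta,\zeta'\in\mu$, and $\zeta\otimes x+x\otimes\zeta=0$ for $\zeta\in\mu$, $x\in F^*$.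

*Proof.* If $\zeta'^m=1$, write $\zeta=\eta^m$ with $\eta\in\mu$, which is possible since $\mu$ is divisible. Then $\zeta\otimes\zeta'=\eta\otimes\zeta'^m=0$.

Let $\zeta$ have order $m$ and choose $y$ with $y^m=x$. Put $E=F(y)$ and $m'=[E:F]$. By Kummer theory $m'\mid m$, and $\sigma\mapsto\sigma y/y$ identifies $\mathrm{Gal}(E/F)$ with $\mu_{m'}$. So there is $\sigma$ with $\sigma y=\xi y$, $\xi=\zeta^{m/m'}$, which has order $m'$. Put $z=y^{m'}$; it is fixed by $\mathrm{Gal}(E/F)$, so $z\in F^*$. Moreover $N_{E/F}(y)=\prod_{\eta\in\mu_{m'}}\eta y=\pm z$ and $x=z^{m/m'}$. By (P) for the automorphism $\sigma$,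
$$\mathrm{Cor}_{E/F}(y\otimes y)=\mathrm{Cor}_{E/F}(\sigma y\otimes\sigma y)=\mathrm{Cor}_{E/F}(\xi y\otimes\xi y).$$
Expand the right side. By the first part over $E$, $\xi\otimes\xi=0$, so
$$0=\mathrm{Cor}_{E/F}(\xi\otimes y)+\mathrm{Cor}_{E/F}(y\otimes\xi)=\xi\otimes(\pm z)+(\pm z)\otimes\xi=\xi\otimes z+z\otimes\xi ,$$
where the sign disappears because $\pm1\in\mu$. Substituting $\xi=\zeta^{m/m'}$ and moving the exponent, the last expression is $\zeta\otimes z^{m/m'}+z^{m/m'}\otimes\zeta=\zeta\otimes x+x\otimes\zeta$. $\square$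

**Step 1: exact rows.** We write down the kernel of $A_n(F)\to\bar{\mathbb G}^{\otimes n}(F)$. Comparing presentations, this map is surjective and its kernel is generated by the elements $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ with some $x_i\in\mu$. By Lemma 7 over $E$, applied to neighboring slots with the other entries of $E^*$ as spectators, we may move $x_i=\zeta$ to the first place, up to sign. Since $\zeta\in F$, (P) gives
$$\mathrm{Cor}_{E/F}(\zeta\otimes x_2\otimes\dots\otimes x_n)=\zeta\otimes\mathrm{Cor}_{E/F}(x_2\otimes\dots\otimes x_n),$$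
the right side being the product of $\zeta$ with an element of $A_{n-1}(F)$. So the upper row of the following diagram is exact. The lower row is exact by Lemma 5, whose hypothesis $H^1(F,N_{n-1})=0$ holds by Theorem 2.
$$\begin{array}{ccccccc}
&\mu\otimes A_{n-1}(F)&\to&A_n(F)&\to&\bar{\mathbb G}^{\otimes n}(F)&\to0\\
&\downarrow&&\downarrow\alpha&&\downarrow\bar\alpha&\\
0\to&\mu\otimes B_{n-1}(F)&\to&B_n(F)&\xrightarrow{\ \pi\ }&(V^{\otimes n})^G&
\end{array}$$
Here $\bar\alpha$ is given by the right side of (3.1), and the diagram commutes.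

**Step 2: the left vertical map is an isomorphism.** By Theorem 2, $A_{n-1}(F)\to B_{n-1}(F)$ is onto with divisible kernel $K_{n-1}(F)$. As $\mu$ is torsion, $\mu\otimes K_{n-1}(F)=0$; so tensoring with $\mu$ gives an isomorphism.

**Step 3: $\ker\alpha\to\ker\bar\alpha$ is an isomorphism.** *Injective:* if $x\in\ker\alpha$ dies in $\bar{\mathbb G}^{\otimes n}(F)$, it comes from some $u\in\mu\otimes A_{n-1}(F)$ whose image in $B_n(F)$ is $0$. The left map is injective by Step 2, and so is $\mu\otimes B_{n-1}(F)\to B_n(F)$; hence $u=0$ and $x=0$. *Surjective:* lift an element of $\ker\bar\alpha$ to $x\in A_n(F)$. Then $\alpha(x)\in\ker\pi=\mu\otimes B_{n-1}(F)$, which is the image of $\mu\otimes A_{n-1}(F)$ by Step 2. Subtract from $x$ the image of a suitable element of $\mu\otimes A_{n-1}(F)$.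

**Step 4: $\ker\bar\alpha$ is the torsion subgroup.** As in Step 1 of Section 2, $\varinjlim_E\bar{\mathbb G}^{\otimes n}(E)=V^{\otimes n}$, and $\bar\alpha$ is the map to the limit. So an element of $\ker\bar\alpha$ dies in some $E$ and is killed by $[E:F]$. Conversely torsion goes to $0$, as $V^{\otimes n}$ is torsion-free. This proves Theorem 3. $\blacksquare$

## 8. The kernel for $k((t_1))\cdots((t_r))$: proof of Theorem 4

Let $F=k((t_1))\cdots((t_r))$, $r\ge1$, with the notation of Section 4.

**Step 1: reduction to $L$.** We show that in Theorem 3 only the lattice part matters. On the elements with $w(f)=0$ the leading coefficient is multiplicative and $G$-invariant, so $\ker(w|_{E^*})=k^*\times U_E$ with $U_E=\{f\in E^*:w(f)=0,\text{ leading coefficient }1\}$. The group $U_{F_N}$ is uniquely divisible, by induction on $r$: $U_{K((t))}=U_K\times(1+tK[[t]])$, and in characteristic $0$ the second factor is uniquely divisible by the binomial series; the same holds with $t^{1/N}$. If $E\subset F_N$, then $U_E$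 is the group of $\mathrm{Gal}(F_N/E)$-invariants of $U_{F_N}$, so it is a $\mathbb Q$-vector space too. As $k$ is algebraically closed, $k^*/\mu$ is a $\mathbb Q$-vector space. Hence
$$\bar O(E)=\ker(w|_{E^*})/\mu=(k^*/\mu)\times U_E$$
is a $\mathbb Q$-vector space, and $\bar O$ is the kernel of the morphism $w:\bar{\mathbb G}\to L$.

The map $\Lambda\to E_\Lambda^*/\mu$, $\lambda\mapsto t^\lambda$, is a morphism of Mackey functors $L\to\bar{\mathbb G}$: conjugates of $t^\lambda$ differ by roots of unity, so automorphisms act trivially on its class, and the norm from $E_{\Lambda'}$ to $E_\Lambda$ of $t^\lambda$ is $t^{[\Lambda':\Lambda]\lambda}$ up to a root of unity. It splits $w$. So $\bar{\mathbb G}=L\oplus\bar O$, and $\bar{\mathbb G}^{\otimes n}(F)$ is $L^{\otimes n}(F)$ plus terms with some factor $\bar O$. On the latter, multiplication by every $m\ge1$ is bijective, so they have no torsion. By Theorem 3, for $n\ge2$, $\ker\alpha$ is isomorphic to the torsion subgroup of $L^{\otimes n}(F)$. This torsion subgroup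 is the kernel of
$$\rho:L^{\otimes n}(F)\to(\mathbb Q^r)^{\otimes n},\qquad[x_1,\dots,x_n]_\Lambda\mapsto[\Lambda:\mathbb Z^r]\,x_1\otimes\dots\otimes x_n.\tag{8.1}$$
Indeed $\rho$ is the map to the limit, as $\varinjlim_EL(E)=\mathbb Q^r$ and automorphisms act trivially; so its kernel is torsion by $\mathrm{Cor}\circ\mathrm{Res}=$ degree, and its target is torsion-free.

### Part (a): $n=1$ and $n\ge r+1$

The case $n=1$ was seen in Section 1. Let $n\ge r+1\ge2$. As $\alpha$ is surjective by Theorem 2, we must show that $\rho$ is injective.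

**Step 2: a directed union.** Let $I_N\subset L^{\otimes n}(F)$ be the image of $(N^{-1}\mathbb Z^r)^{\otimes n}$ taken with $\Lambda=N^{-1}\mathbb Z^r$. The composite $(N^{-1}\mathbb Z^r)^{\otimes n}\to I_N\xrightarrow{\rho}(\mathbb Q^r)^{\otimes n}$ is $N^r$ times the inclusion, so it is injective, and $\rho$ is injective on $I_N$. So it suffices to show that each generator of $L^{\otimes n}(F)$ lies in some $I_N$, and that $I_N\subset I_{NM}$; then every element lies in a single $I_N$.

The tool is the following *basic move*, which is (4.1) read backward: if $\Lambda\subset\Lambda'$ has index $g$, all entries lie in $\Lambda$, and $z/g\in\Lambda'$, then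
$$[\dots,z,\dots]_\Lambda=[\dots,z/g,\dots]_{\Lambda'}.$$
So each enlargement of the lattice must be paid for by dividing one entry, and the divided entry must lie in the larger lattice.

**Step 3: each generator lies in some $I_{N'}$.** Given $\Lambda$, by elementary divisors there is a basis $e_1,\dots,e_r$ of $\mathbb Z^r$ with $\Lambda=\bigoplus\mathbb Ze_i/d_i$. By multilinearity it suffices to treat $[e_{i_1}/d_{i_1},\dots,e_{i_n}/d_{i_n}]_\Lambda$. Let $J=\{i_1,\dots,i_n\}$ and $j=|J|$, so $1\le j\le r$. Let $N$ be a common multiple of the $d_i$, $N'=N^{r+1}$ and $f=N'/N=N^r$. For each $i\in J$ choose a slot $s(i)$ with $i_{s(i)}=i$. As $n-j\ge(r-j)+1$, we may choose further distinct slots $s(i)$ for the $r-j$ indices $i\notin J$, and one more slot $s_0$. Now enlarge.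

First, for each $i\in J$: enlarge the lattice by $e_i/N'$, with index $N'/d_i$, and replace $e_i/d_i$ in slot $s(i)$ by $e_i/N'$.

Then, for each $i\notin J$, do two moves. Enlarge by $e_i/(d_if)$, with index $f$, and divide by $f$ the entry $e_h/d_h$ of slot $s(i)$, where $h=i_{s(i)}\in J$. This is allowed: $d_hf\mid Nf=N'$, so $e_h/(d_hf)$ is in the lattice, which already contains $e_h/N'$. Next enlarge by $e_i/N'=e_i/(fN)$, with index $N/d_i$, and divide the entry in slot $s_0$ by $N/d_i$. Over all $i\notin J$, the entry $e_h/d_h$ of slot $s_0$ ($h=i_{s_0}\in J$) is divided by a divisor of $N^{r-j}$; since $d_hN^{r-j}\mid N^{r+1}=N'$, all these moves are allowed.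

At the end the lattice is $\bigoplus\mathbb Ze_i/N'=N'^{-1}\mathbb Z^r$, so the generator lies in $I_{N'}$. Note where $n\ge r+1$ was used: for $r=n=2$ and $[e_1/\ell,e_1/\ell]_\Lambda$ with $\Lambda=\mathbb Z^2+\mathbb Ze_1/\ell$, one slot pays for $e_1$, one for $e_2$, and there is no slot $s_0$.

**Step 4: $I_N\subset I_{NM}$.** Take $[e_{i_1}/N,\dots,e_{i_n}/N]_{N^{-1}\mathbb Z^r}$ with the standard basis, $J=\{i_1,\dots,i_n\}$, and choose distinct slots $s(1),\dots,s(r)$ with $i_{s(i)}=i$ for $i\in J$; this is possible as $n\ge r$. For $i\in J$, enlarge by $e_i/(NM)$, with index $M$, replacing $e_i/N$ in slot $s(i)$ by $e_i/(NM)$. Then for $i\notin J$, enlarge by $e_i/(NM)$, with index $M$, dividing the entry $e_h/N$ of slot $s(i)$ by $M$; this is allowed since $h\in J$, so $e_h/(NM)$ is already in the lattice. We end in $I_{NM}$. This proves (a).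

### Part (b): $r\ge2$, $n=2$

Let $T$ be the torsion subgroup of $(L\otimes L)(F)$; by Step 1, $\ker\alpha\cong T$.

**Step 5: reduction to ${}_\ell T$ infinite.** $T$ is countable, since there are countably many $\Lambda$ and each $\Lambda\otimes\Lambda$ is countable. It is divisible by Theorem 2. By the structure of divisible groups, $T\cong\bigoplus_\ell(\mathbb Q_\ell/\mathbb Z_\ell)^{(S_\ell)}$ with $|S_\ell|=\dim_{\mathbb F_\ell}{}_\ell T$ at most countable. So it remains to show that ${}_\ell T$ is infinite for every prime $\ell$ (including $2$).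

**Step 6: many independent classes.** Fix $\ell$ and $j\ge1$, and let $\nu_j$ be the number of cyclic subgroups $C\subset(\mathbb Q/\mathbb Z)^r$ of order $\ell^j$; it is finite. For each $C$ choose $v_C\in\mathbb Z^r\setminus\ell\mathbb Z^r$ with $C=\langle v_C/\ell^j\rangle$, and a linear form $\lambda_C:\mathbb Z^r\to\mathbb Z$ with $\ell\nmid\lambda_C(v_C)$, for instance a coordinate. Let $\Phi_C$ be the homomorphism of Proposition 6 for $C_0=C$, $\lambda=\lambda_C$, $k_0=j$. Let $M\subset(L\otimes L)(F)$ be the subgroup generated by the $\nu_j$ elements $q_j(v_C)$. By (5.2), $\Phi_C(q_j(v_{C'}))$ is $0$ for $C'\ne C$, and is a nonzero element of order $\ell$ for $C'=C$. So $(\Phi_C)_C$ maps $M$ onto $(\mathbb Z/\ell)^{\nu_j}$, and $\dim_{\mathbb F_\ell}M/\ell\ge\nu_j$.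

**Step 7: most of them are torsion.** By (8.1), $M/(M\cap T)$ embeds in $(\mathbb Q^r)^{\otimes2}\cong\mathbb Q^{r^2}$. It is finitely generated, so it is free of rank at most $r^2$, and $M\cong(M\cap T)\oplus M/(M\cap T)$. Therefore $\dim_{\mathbb F_\ell}(M\cap T)/\ell\ge\nu_j-r^2$. As $M\cap T$ is finite,
$$\dim_{\mathbb F_\ell}{}_\ell(M\cap T)=\dim_{\mathbb F_\ell}(M\cap T)/\ell\ge\nu_j-r^2.$$
Finally $\nu_j\ge\ell^j$: the vectors $v=(1,i,0,\dots,0)$, $0\le i<\ell^j$, give distinct subgroups, since $u(1,i)\equiv(1,i')$ modulo $\ell^j$ forces $u\equiv1$ and $i\equiv i'$. Letting $j\to\infty$, ${}_\ell T$ is infinite. So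
$$\ker\alpha\cong\bigoplus_\ell(\mathbb Q_\ell/\mathbb Z_\ell)^{(\mathbb N)}=(\mathbb Q/\mathbb Z)^{(\mathbb N)}.$$

For $\mathbb C((s))((t))$ we have $r=2$: part (a) covers $n=1$ and all $n\ge3$, and part (b) covers $n=2$. So $\alpha$ is an isomorphism for this field if and only if $n\ne2$. $\blacksquare$
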